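# Coins against heads: a language with a two-head fingerprint test and no deterministic multi-head automaton

## Trading coin tosses for extra heads

Suppose a finite automaton with two one-way reading heads may toss coins, and suppose its error on some language can be made as small as we like. Can we remove the coins if we are allowed to add more heads? The first guess is "yes". Heads are a generous resource: with $k$ of them an automaton can remember $k$ positions of the input, which is about $k\log n$ bits on an input of length $n$. An error probability that can be pushed below every $\varepsilon$ looks like something that a deterministic device with enough heads could simulate. Let us make the guess precise, and then test it.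

**Model.** A *one-way $k$-head finite automaton* has a finite-state control and $k$ read-only heads on a single tape, which holds the input $x$ followed by a right endmarker. All heads start on the first input symbol. In each step the automaton reads the $k$ scanned symbols, changes its state, and moves each head one cell to the right or leaves it in place. Heads never move left, and never beyond the endmarker. Some states are halting, and each halting state is marked accepting or rejecting. A *probabilistic* automaton makes its random choices equiprobably among finitely many alternatives (equivalently, it tosses fair coins).

**Recognition.** A deterministic automaton recognizes $L$ if it halts on every input and accepts exactly the words of $L$. A probabilistic automaton recognizes $L$ *with probability $p$* if on every input, with probability at least $p$, it halts with the correct answer; runs that do not halt count as incorrect. "Recognized with probability $1-\varepsilon$ for arbitrary $\varepsilon>0$" means that for every $\varepsilon>0$ there is a probabilistic automaton, depending on $\varepsilon$, that recognizes the language with probability $1-\varepsilon$. A *deterministic multi-head automaton* is a deterministic $k$-head automaton for some $k\ge1$.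

The guess is then the following statement, taken from the introduction of Freivalds, *Complexity of Probabilistic Versus Deterministic Automata* (Baltic Computer Science 1991, 565–613).

**Conjecture 1.** If a language is recognized by a probabilistic $2$-head finite automaton with probability $1-\varepsilon$ for arbitrary $\varepsilon>0$, then the language is recognized by a deterministic multi-head finite automaton as well.

A result of Freivalds from 1979, quoted with the conjecture, says that no fixed number of deterministic heads suffices: for every $k$ there is a language that is recognized by probabilistic $2$-head automata with probability $1-\varepsilon$ for arbitrary $\varepsilon>0$ but by no deterministic $k$-head automaton. Here the language depends on $k$. One might try to glue these languages $L_k$ together, say as $\bigcup_k 1^k0L_k$. This stops at once: for a given $\varepsilon$, one single automaton would have to handle all $k$, and the quoted statement gives a separate automaton for each $k$, with no bound on its size.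

We shall prove that Conjecture 1 is **false**. There is one language $L$ that has, for every $\varepsilon>0$, a probabilistic $2$-head automaton with success probability $1-\varepsilon$ (members of $L$ are even accepted with probability $1$), and that no deterministic multi-head automaton recognizes; nor does any nondeterministic one.

## One head: coins give only regular languages

The smallest case speaks for the guess. With one head, coins do not help at all.

**Proposition 1.** If a probabilistic $1$-head automaton recognizes $K$ with probability $p>\frac12$, then $K$ is regular; so one deterministic head suffices.

*Proof.* We summarize the effect of a prefix of the input by a probability vector, and show that words behaving differently have vectors far apart.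

Take as index set the non-halting states together with three extra absorbing states $\mathrm{acc}$, $\mathrm{rej}$, $\bot$. For each letter $\sigma$ let $M_\sigma$ be the stochastic matrix whose row $q$ ($q$ non-halting) describes a start in state $q$ on a cell containing $\sigma$. Its entries are the probability of leaving the cell to the right in non-halting state $q'$, the probability of accepting, the probability of rejecting, and the probability of staying on the cell forever without halting ($\bot$). (A step that enters a halting state counts as halting, whether or not the head moves in it.) Let $\pi$ be the initial distribution, as a row vector. Let $\eta$ be the column vector of probabilities of eventual acceptance when starting on the endmarker, with $\eta(\mathrm{acc})=1$ and $\eta(\mathrm{rej})=\eta(\bot)=0$. With $M_x$ the product of the matrices of the letters of $x$ from left to right, the acceptance probability of $x$ is $\pi M_x\eta$. It is at least $p$ if $x\in K$. If $x\notin K$, the automaton rejects with probability at least $p$, so the acceptance probability is at most $1-p$.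

Recall that $x,x'$ are Nerode-equivalent if $xy\in K\Leftrightarrow x'y\in K$ for all $y$, and that $K$ is regular exactly when there are finitely many classes (Myhill–Nerode). If $x,x'$ are inequivalent, some $y$ separates them, so
$$2p-1\le\bigl|(\pi M_x-\pi M_{x'})M_y\eta\bigr|\le\|\pi M_x-\pi M_{x'}\|_1,$$
because the entries of $M_y\eta$ lie in $[0,1]$. So words from distinct classes give points of the probability simplex at $\ell_1$-distance at least $2p-1>0$. The simplex is compact, hence covered by finitely many sets of diameter less than $2p-1$, and each of them contains points from at most one class. So there are finitely many classes. $\blacksquare$

## Two heads: copies and reversed copies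

With two heads, consider first the copy language $\{w\#w: w\in\{0,1\}^*\}$. Two deterministic heads suffice: one head walks past $\#$, then both move in parallel and compare. The guess is safe here.

Now reverse the second copy: $P=\{w\#w^R: w\in\{0,1\}^*\}$. One deterministic head fails: if it has $Q<2^n$ states, then two words $w\ne w'$ of length $n$ bring it to the cell of $\#$ in the same state; since it accepts $w\#w^R$ and $w'\#(w')^R$, it also accepts $w\#(w')^R$, a word outside $P$. With two parallel heads we would need one head to walk backward. We shall see later that no number of one-way deterministic heads is enough for $P$. So if coins could handle $P$, the conjecture would fall.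

**A fingerprint attempt.** For an input $w\#v$ with $|w|=|v|=n$ let
$$D(X)=\sum_{i=1}^{n}(w_i+v_{n+1-i})X^{i-1}\in\mathbb F_2[X].\tag{1}$$
The word $v$ equals $w^R$ if and only if $v_{n+1-i}=w_i$ for all $i$, that is, if and only if $D=0$. A nonzero $D$ has at most $n-1$ roots in any field. So choose $\alpha$ at random from a field much larger than $n$, compute $D(\alpha)$ while reading, and accept iff the result is $0$.

The exact point of failure is the memory for the seed $\alpha$. A field with more than $n$ elements needs more than $\log_2 n$ bits per element, and the control is finite. If we use a fixed field $\mathbb F_{2^r}$ instead, then for $n\ge2^r+1$ let $v=0^n$ and let $w$ have ones exactly at places $2$ and $2^r+1$. Then $D(X)=X+X^{2^r}$, which vanishes at every $\alpha\in\mathbb F_{2^r}$. The wrong input $w\#v$ passes with certainty. I make no claim about whether $P$ itself can be recognized by some other method.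

## A head position as random memory

There is one place where a two-head automaton can keep $\Theta(\log n)$ random bits: the *position of a head*. Suppose the input contains, before $w\#v$, a table with one row per seed. The head $B$ walks along the table and, by coin tosses, stops at a random row. From then on its position is the seed. The row can list the powers of $\alpha$ explicitly, so no arithmetic is needed: $B$ reads the row while the other head $A$ reads $w$, and then $v$. Since $B$ cannot go back, the row must list the powers twice, once in increasing and once in decreasing order.

Three difficulties remain.

*Trust.* The table is part of the input, and the input may lie. If the automaton did not check the table, an input whose rows consist only of zeros would make every fingerprint $0$. So we put in front of the table the complete computation history of a Turing machine that produces it from $1^n$. Two heads can check a history deterministically, because each configuration is determined locally by the previous one. The table is then simply the last configuration.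

*Size of the fingerprint.* The control cannot even hold a field element, only the first $t$ bits of one, $t$ constant. Truncated fingerprints $D(\alpha)$ are useless: if $D=1$ and the bits are written with the highest power first, then $D(\alpha)=0\cdots01$ and its first $t<s$ bits are $0$ for every $\alpha$. The remedy is a second random field element $\beta$: we use the first $t$ bits of $\beta D(\alpha)$.

*Picking a row.* Stopping at a given row must have a tiny probability, which the control cannot produce by itself, since it cannot count. So each row carries a unary string that tells the automaton how many coins to toss.

Why should this not help deterministic heads too? Because the history depends on $n=|w|$ but not on the content of $w$. It is the same prefix for all $w$, and a cut-and-paste argument on $w\#w^R$ goes through behind it.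

## Zones and the table $Y_n$

This section fixes the table. For $n\ge1$ let $s=s(n)$ be the least integer $\ge1$ with $2^s\ge n^2$. Then $2^s\le2n^2$: for $n=1$ we have $s=1$ and $2\le2$; for $n\ge2$ we have $s\ge2$ and, by minimality, $2^{s-1}<n^2$.

Let $f_s$ be the lexicographically first irreducible polynomial of degree $s$ over $\mathbb F_2$ (irreducible polynomials exist in every degree), and let $F=\mathbb F_2[X]/(f_s)$, a field with $2^s$ elements. We write elements of $F$ as $s$-bit coefficient strings, highest power first, so that addition is bitwise XOR.

**Zones.** For $\alpha,\beta\in F$ let $e_i$ be the bit string of $\beta\alpha^{i-1}$, $1\le i\le n$, with $0^0=1$. Let $\mathrm{zone}(\alpha,\beta)$ be the word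
$$\mathtt{[}\;1^{2s}\;\mathtt{;}e_1\,\mathtt{;}e_2\cdots\mathtt{;}e_n\;\mathtt{!}\;\mathtt{;}e_n\,\mathtt{;}e_{n-1}\cdots\mathtt{;}e_1\;\mathtt{]}$$
and let $Y_n$ be the concatenation of all $2^{2s}$ zones in lexicographic order of $(\alpha,\beta)$.

A zone has length $2s+3+2n(s+1)$, and there are $2^{2s}\le4n^4$ zones, so $|Y_n|$ is polynomial in $n$.

*Example, $n=1$.* Here $s=1$, $F=\mathbb F_2$ and $e_1=\beta$, so $Y_1=\mathtt{[11;0!;0][11;1!;1][11;0!;0][11;1!;1]}$.

*Example, $n=2$.* Here $s=2$ and $f_2=X^2+X+1$, the only irreducible polynomial of degree $2$. Let $\omega$ be the class of $X$, with string $10$; then $1$ is $01$ and $\omega^2=\omega+1$ is $11$. For instance $\mathrm{zone}(\omega,1)=\mathtt{[1111;01;10!;10;01]}$ and $\mathrm{zone}(\omega,\omega)=\mathtt{[1111;10;11!;11;10]}$. Take $w=10$ and $v=11\ne w^R$. Using $\mathrm{zone}(\omega,1)$, the letters of $w$ are paired with $01,10$ and those of $v$ with $10,01$. The sum is $1\cdot01+0\cdot10+1\cdot10+1\cdot01=10$, the string of $\omega$. This agrees with (1): $D(X)=(1+1)+(0+1)X=X$ and $1\cdot D(\omega)=\omega$.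

**A machine that writes the table.** We need a deterministic single-tape Turing machine $M$ that produces $Y_n$ from $1^n$ in polynomial time. On a multi-tape machine, $Y_n$ is computable from $1^n$ in time $n^{O(1)}$ as follows. Count $n$ in binary and find $s$. List the $2^s$ polynomials of degree $s$ in lexicographic order and test each by dividing it by all polynomials of degrees $1,\dots,s-1$, of which there are fewer than $2^s$; the first one with no divisor is $f_s$. This takes time $2^{O(s)}=n^{O(1)}$. Then run through all pairs $(\alpha,\beta)$, compute the $\beta\alpha^{i-1}$ by polynomial arithmetic modulo $f_s$, and write the zones.

Now simulate this machine on a single tape, with one track for the content and head marker of each tape; this costs a polynomial slowdown. In the first step mark the first cell, so that the simulation never tries to move left from cell $1$, and keep the used part of the tape delimited on the right. In a last sweep over the used part, replace each cell by the content of its output track, and halt.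

The result is a deterministic machine $M$ with cells $1,2,\dots$, tape alphabet $\Gamma$ containing the blank $\square$ and all symbols used above, state set $Q_M$, start state $q_0$, halting state $q_h\ne q_0$, and moves left/stay/right, never left from cell $1$. Started on $1^n$ with its head on cell $1$, it halts after polynomially many steps with tape content $Y_n\square\square\cdots$.

## Computation histories and the language $L$

**Configurations.** Let $\Delta=\Gamma\cup(Q_M\times\Gamma)$. A configuration of $M$ on a window of cells $1,\dots,m$ is a word of length $m$ over $\Delta$ with exactly one letter from $Q_M\times\Gamma$; this *state letter* gives the state, the head position and the scanned symbol. We write $C\vdash C'$ if $|C|=|C'|$, $C$ is non-halting, the next step of $M$ does not leave the $|C|$ cells, and $C'$ results from it.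

**Histories.** Let $\diamond,\#\notin\Delta$. Let $\mathrm{Hist}_n$ be the set of all words
$$C_0\diamond C_1\diamond\cdots\diamond C_\tau\diamond$$
with $C_0=(q_0,1)\,1^{n-1}\square^{r}$ for some $r\ge0$, with $C_j\vdash C_{j+1}$ for $0\le j<\tau$, and with $C_\tau$ in state $q_h$.

*Example with a toy machine.* Suppose that in state $q_0$ a machine replaces $1$ by $0$ and moves right, and that on $\square$ it stays and enters $q_h$. For $n=2$ and $r=1$ the history is
$$(q_0,1)\,1\,\square\diamond 0\,(q_0,1)\,\square\diamond 0\,0\,(q_0,\square)\diamond 0\,0\,(q_h,\square)\diamond.$$
With $r=0$ there is no history, since the second step leaves the window.

We note three facts about the histories of $M$.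

First, $\mathrm{Hist}_n$ contains words of length polynomial in $n$: if $M$ makes $\tau$ steps on $1^n$, its head stays within the first $\tau+1$ cells, so $r=\tau$ gives a member, with $\tau+1$ configurations of length $n+\tau$.

Second, $\tau\ge1$ because $q_0\ne q_h$.

Third, in each member, $C_\tau$ becomes $Y_n\square^*$ once its letter $(q_h,\gamma)$ is read as $\gamma$. Indeed, a history follows the run of $M$ on $1^n$ in a window that the head never leaves. The cells outside the window are blank at the start and never visited, and $Y_n$ contains no blank, so all of $Y_n$ lies inside the window.

**The language.**
$$L=\bigcup_{n\ge1}\{\,H\,w\,\#\,w^R:\ H\in\mathrm{Hist}_n,\ w\in\{0,1\}^n\,\}.$$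

*Unique parsing.* If $x=Hu$ with $H\in\mathrm{Hist}_n$, then $x$ determines $H$, $u$ and $n$. Since $C_0,\dots,C_{\tau-1}$ are non-halting, the first letter of $x$ with state $q_h$ lies in $C_\tau$, so $H$ ends at the first $\diamond$ after that letter. And $C_0$ shows $n$. Hence, for $H\in\mathrm{Hist}_n$,
$$Hu\in L\iff u=w\#w^R\text{ for some }w\in\{0,1\}^n.\tag{2}$$
In particular, for $|w|=|v|=n$ we have $Hw\#v\in L$ iff $v=w^R$.

## The two-head automaton

**Theorem 1.** For every $\varepsilon>0$ there is a probabilistic $2$-head automaton that halts on every run, in time linear in the input length, accepts every $x\in L$ with probability $1$, and rejects every $x\notin L$ with probability at least $1-\varepsilon$.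

*Proof.* Choose the constants in this order: $c\ge1$ with $e^{-2^c}\le\varepsilon/3$ (here $e$ is Euler's number); then $t\ge1$ with $2^{c-t}\le\varepsilon/3$; then $n_0$ with $2^c/n_0\le\varepsilon/3$ and with $s(n)\ge t$, $2s(n)\ge c$ for all $n\ge n_0$. The last is possible because $s(n)$ is nondecreasing and unbounded. The two heads are $A$ and $B$.

**Phase 1: check the initial configuration.** $A$ reads the input up to the first $\diamond$ and checks that this segment has the form $(q_0,1)1^{n-1}\square^r$ with $n\ge1$, $r\ge0$. If it does not, or if the endmarker comes first, reject. The control remembers $\min(n,n_0)$, a finite amount of information. $A$ steps over the $\diamond$. $B$ has stayed on the first cell of $C_0$.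

**Phase 2: check the history.** This phase proceeds in rounds, and each round compares one configuration with the next. At the start of a round the following invariant holds: the segments read so far form $C_0\diamond\cdots\diamond C_j\diamond$ with $C_0\vdash\cdots\vdash C_j$ and $C_j$ non-halting, $B$ is on the first cell of $C_j$, and $A$ is on the first cell after this prefix. After Phase 1 it holds with $j=0$.

Write $C_j=\sigma_1\cdots\sigma_m$ and put $\sigma_0=\sigma_{m+1}=\dagger$ for the boundary. The $p$-th letter $\sigma'_p$ of the successor is a function of $(\sigma_{p-1},\sigma_p,\sigma_{p+1})$:

- If $\sigma_p=(q,\gamma)$, and $M$ then writes $\gamma'$ and enters $q'$, then $\sigma'_p=(q',\gamma')$ if $M$ stays, and $\sigma'_p=\gamma'$ if it moves.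
- If $\sigma_p=\gamma\in\Gamma$, then $\sigma'_p=(q',\gamma)$ if $\sigma_{p-1}$ is a state letter whose step moves right into $q'$, or $\sigma_{p+1}$ is a state letter whose step moves left into $q'$. Otherwise $\sigma'_p=\gamma$.

The step leaves the window iff the state letter $\sigma_p$ moves toward a neighbor equal to $\dagger$; this too is visible in $(\sigma_{p-1},\sigma_p,\sigma_{p+1})$.

So in a round both heads move in parallel, one cell at a time. The control stores $\sigma_{p-1}$, $\sigma_p$ and the $p$-th letter seen by $A$. When $B$ reaches $\sigma_{p+1}$ (or the $\diamond$, which it reads as $\dagger$), the control checks that $A$'s $p$-th letter was $\sigma'_p$ and that the window is not left. It also checks that both heads reach a $\diamond$ simultaneously. On any violation, including $A$ seeing the endmarker, it rejects. If there is no violation, $A$'s segment is a configuration $C_{j+1}$ with $C_j\vdash C_{j+1}$. Both heads step over their $\diamond$, so that $B$ is on the first cell of $C_{j+1}$ and $A$ is just behind the $\diamond$ that follows $C_{j+1}$. If $C_{j+1}$ contained the state $q_h$, go to Phase 3; otherwise the invariant holds with $j+1$, and the next round starts.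

Phases 1 and 2 are deterministic and end, since $A$ advances in every round. If they end without rejection, the invariant and the last round show that $x=Hu$ with $H\in\mathrm{Hist}_n$ for some $n$. Conversely, on an input $x=Hu$ of this form every check succeeds, and Phase 3 starts right after $H$. At that moment $B$ is on the first cell of $C_\tau$, and $A$ is on the first symbol of $u$ (or on the endmarker if $u$ is empty). A rejection in these phases is correct, because all words of $L$ begin with a history. From now on $B$ reads $(q_h,\gamma)$ as $\gamma$, so it sees $Y_n\square^*\diamond$.

**Phase 3 for small $n$.** If $n<n_0$, the control knows $n$. With finite memory, $A$ checks whether $u=w\#w^R$ with $w\in\{0,1\}^n$, and the automaton answers accordingly. By (2) it is always correct. From here on let $n\ge n_0$.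

**Phase 3 for large $n$: choose a zone.** The aim is to park $B$ at a random zone. $B$ passes through the zones in order. In each zone it skips the first $c$ of the $2s$ ones after "$\mathtt{[}$" and tosses a fair coin on each of the remaining $2s-c$ ones. If all tosses are heads, the zone is *selected*, and Phase 4 starts with $B$ on the "$\mathtt{;}$" after the ones. Otherwise $B$ moves on to the next zone. If $B$ passes the last zone without a selection (it scans $\square$ or $\diamond$ where "$\mathtt{[}$" would be), accept.

The unary string $1^{2s}$ does the counting. Skipping $c$ ones makes a selection likely: each zone reached is selected with probability $2^{c-2s}$, and there are $2^{2s}$ zones.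

**Phase 4: compute the fingerprint.** The control holds $S\in\mathbb F_2^t$, initially $0$. $B$ walks through the rest of the selected zone. At each "$\mathtt{;}$" before "$\mathtt{!}$", $A$ must scan a bit $\delta\in\{0,1\}$ (otherwise reject). $B$ reads the first $t$ bits $g$ of the string $e_i$ that follows, the control sets $S:=S+\delta g$, and $A$ moves right. When $B$ reaches "$\mathtt{!}$", $A$ must scan $\#$, and moves right. The part after "$\mathtt{!}$" is treated in the same way. When $B$ reaches "$\mathtt{]}$", $A$ must scan the endmarker. Accept iff all these checks succeed and $S=0$.

**Running time.** Every run halts: after every $O(1)$ steps some head has moved right, so the time is linear.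

**What $S$ is.** We now identify the fingerprint for $n\ge n_0$ and $x=Hu$ with $H\in\mathrm{Hist}_n$. Phase 4 checks exactly that $u=w\#v$ with $w,v\in\{0,1\}^n$; if $u$ is not of this form, it rejects. If $u$ is of this form, then $w_i$ is multiplied by the first $t$ bits of $e_i$, and $v_j$ by the first $t$ bits of $e_{n+1-j}$. Truncation to $t$ bits is $\mathbb F_2$-linear. Putting $i=n+1-j$ in the second half, we get at the end
$$S=\text{first }t\text{ bits of }\ \sum_{i=1}^n(w_i+v_{n+1-i})\,\beta\alpha^{i-1}\;=\;\text{first }t\text{ bits of }\beta D(\alpha),\tag{3}$$
with $D$ from (1), now read in $F[X]$.

**Members are accepted with probability $1$.** If $x\in L$ (and $n\ge n_0$), then $v=w^R$, so $D=0$ and $S=0$ for every zone. If no zone is selected, the automaton accepts as well.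

**Non-members are rejected with probability at least $1-\varepsilon$.** Let $x=Hu\notin L$, $n\ge n_0$. The automaton can accept only if no zone is selected, or if a zone that leads to acceptance is selected.

The tosses in different zones are independent, so the probability that no zone is selected is
$$(1-2^{c-2s})^{2^{2s}}\le e^{-2^c}\le\varepsilon/3.$$

If $u$ is malformed, no zone leads to acceptance and we are done. So let $u=w\#v$ with $|w|=|v|=n$ and $v\ne w^R$. Then $D\ne0$ has degree at most $n-1$, hence at most $n-1$ roots in $F$. Count the pairs $(\alpha,\beta)$ with $S=0$. A root $\alpha$ contributes at most all $2^s$ values of $\beta$. For a non-root $\alpha$ the map $\beta\mapsto\beta D(\alpha)$ is a bijection of $F$, so exactly as many $\beta$ give $S=0$ as there are $s$-bit strings beginning with $t$ zeros, namely $2^{s-t}$. Altogether at most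
$$(n-1)2^s+2^s\cdot2^{s-t}\le2^{2s}\Bigl(\frac1n+2^{-t}\Bigr)\tag{4}$$
zones lead to $S=0$; here $2^s\ge n^2$ gives $(n-1)/2^s\le(n-1)/n^2\le1/n$.

The selected zone is not uniformly distributed, since earlier zones are favored. But each particular zone is selected with probability at most $2^{c-2s}$ (it must be reached, and its $2s-c$ tosses must succeed). By the union bound over the zones counted in (4), $x$ is accepted with probability at most
$$\frac\varepsilon3+2^{c-2s}\cdot2^{2s}\Bigl(\frac1n+2^{-t}\Bigr)=\frac\varepsilon3+\frac{2^c}{n}+2^{c-t}\le\varepsilon.$$
Since every run halts, $x$ is rejected with probability at least $1-\varepsilon$. $\blacksquare$

## One-way programs and unserved blocks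

We now show that deterministic heads fail. The argument does not care how transitions depend on the positions of the heads, so we prove it in a more general model.

**Programs.** A *one-way $k$-head program with $Q$ states for length $N$* has configurations $(q,p_1,\dots,p_k)$ with $1\le p_h\le N+1$, where position $N+1$ carries the endmarker. It starts in a fixed state with all $p_h=1$. The set of allowed next configurations may depend arbitrarily on the whole current configuration (state and all head positions) and on the $k$ scanned symbols, subject only to $p'_h\ge p_h$. It accepts $x$ iff some run reaches an accepting state.

On inputs of length $N$, a deterministic or nondeterministic one-way $k$-head automaton is a special case, with $Q$ its number of states. A program may do more: for example, a head may jump over many cells at once.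

For each $n$ let $H_n$ be a shortest word of $\mathrm{Hist}_n$ and let $N=|H_n|+2n+1$, the length of the inputs $H_nw\#v$ with $|w|=|v|=n$. Since $|H_n|$ is polynomial in $n$, there is a constant $a$ with $N\le n^a$ for all $n\ge2$.

**Theorem 2.** Let $b=\binom k2+1\le n$ and $\ell=\lfloor n/b\rfloor$. Suppose a one-way $k$-head program with $Q$ states for length $N$ accepts $H_nw\#w^R$ for all $w\in\{0,1\}^n$, and accepts no $H_nw\#v$ with $w,v\in\{0,1\}^n$, $v\ne w^R$. Then
$$b\,(4k+1)\,\bigl(Q(N+1)^k\bigr)^{4k}\ \ge\ 2^{\ell}.\tag{5}$$

The naive generalization of the one-head argument is to record a configuration at the middle and paste there. With several heads there is no such middle: one head may be in $w$ while another is in $w^R$, and they may compare what they read. But a pair of heads can be simultaneously in corresponding parts of $w$ and $w^R$ only for one part, because the reversal makes the parts run in opposite orders. So we cut $w$ into more parts than there are pairs.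

*Proof.* We consider only words $w=x_1x_2\cdots x_b\,y$ with $|x_i|=\ell$ and $y=0^{n-b\ell}$ fixed. There are $2^{b\ell}$ of them. In $H_nw\#w^R$ let *left block* $i$ be the set of positions of $x_i$ in $w$, and *right block* $i$ the set of positions of $x_i^R$ in $w^R$. From left to right these blocks come in the order
$$\text{left }1,\ \text{left }2,\ \dots,\ \text{left }b,\qquad\text{right }b,\ \dots,\ \text{right }2,\ \text{right }1.$$
For each $w$ fix an accepting run $\rho_w$ on $H_nw\#w^R$, ending at its first accepting configuration.

**Step 1: some block is unserved.** This step finds an $i$ that no two heads compare. Say that a pair of heads *serves* $i$ in $\rho_w$ if at some time one head of the pair is in left block $i$ and the other is in right block $i$. We claim that each pair serves at most one $i$. Suppose $h$ is in left block $i$ and $h'$ in right block $i$ at some time, and the pair serves $j$ at the same or a later time. All left blocks precede all right blocks, so $h'$ cannot be in a left block then. Hence $h$ is in left block $j$ and $h'$ is in right block $j$. Since $h$ has not moved left and the left blocks come in the order $1,\dots,b$, we get $j\ge i$. Since $h'$ has not moved left and the right blocks come in the order $b,\dots,1$, we get $j\le i$. So $j=i$. As there are $\binom k2<b$ pairs, some $i=i(w)$ is served by no pair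 in $\rho_w$. (For $k=1$ there are no pairs, $b=1$, and $i(w)=1$.)

The reversal is essential here. In $w\#w$ the blocks of the second half would come in the order $1,\dots,b$, and a single pair moving in parallel could serve every $i$.

**Step 2: a short description of the run.** This step records what is needed for pasting. Call a time $\theta\ge1$ of $\rho_w$ an *event* if the set of heads in left block $i(w)$, or the set of heads in right block $i(w)$, differs from that at time $\theta-1$. Blocks are intervals and heads never move left, so each head enters and leaves each of the two blocks at most once. Thus there are $E\le4k$ events $\theta_1<\cdots<\theta_E$. Put $\theta_0=0$. The *pattern* of $w$ consists of $i(w)$, of $E$, and of the configurations of $\rho_w$ at times $\theta_1,\dots,\theta_E$. There are $Q(N+1)^k$ configurations, so the number of patterns is at most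
$$\mathcal P=b(4k+1)\bigl(Q(N+1)^k\bigr)^{4k}.$$

**Step 3: two words with the same pattern that differ in one block only.** Suppose, for contradiction, that (5) fails, so $\mathcal P<2^\ell$. Some pattern is shared by at least $2^{b\ell}/\mathcal P>2^{(b-1)\ell}$ words. Let $i$ be its index. The blocks $x_j$ with $j\ne i$ can be chosen in only $2^{(b-1)\ell}$ ways, so two of these words, $w\ne w'$, agree in all $x_j$ with $j\ne i$. Consider
$$z=H_n\,w\,\#\,(w')^R.$$
It agrees with $H_nw\#w^R$ outside right block $i$, and with $H_nw'\#(w')^R$ outside left block $i$.

**Step 4: cut and paste.** This step builds an accepting run on $z$. Split $\rho_w$ into segments: for $1\le j\le E$ the $j$-th segment consists of the transitions from time $\theta_{j-1}$ to time $\theta_j$, and the last one goes from $\theta_E$ to the end of the run (possibly with no transitions). Split $\rho_{w'}$ in the same way, with its own event times. Both runs have the same start configuration and the same pattern. So corresponding non-final segments have the same first and the same last configuration, and the final segments have the same first configuration and both end in acceptance.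

Fix a segment. Its transitions read symbols at times $\theta_{j-1},\dots,\theta_j-1$ (and similarly for the final segment). Among these times, none after the first is an event. So at all of them the set of heads in left block $i$ is constant, and so is the set of heads in right block $i$. Both sets are determined by the first configuration of the segment, so they are the same for $\rho_w$ and $\rho_{w'}$. At least one of the two sets is empty: two distinct heads in the two blocks would serve $i$, and no single head is in both blocks at once.

If no head is in right block $i$ during the segment, take the segment of $\rho_w$. It reads only positions where $z$ agrees with $H_nw\#w^R$, so it is a valid segment on $z$. Otherwise no head is in left block $i$; take the segment of $\rho_{w'}$, which reads only positions where $z$ agrees with $H_nw'\#(w')^R$, so it is valid on $z$. The chosen segments fit together, because the choice at a cut does not affect the configuration there. Their concatenation is an accepting run on $z$. But $z=H_nw\#v$ with $v=(w')^R\ne w^R$, which the program must not accept. This contradiction proves (5). $\blacksquare$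

*Remark.* The proof uses only one property of $H_n$: it is the same prefix for all $w$. With the empty word in place of $H_n$ and $N=2n+1$ every step remains valid (a head may now be in left block $1$ at time $0$, which only saves an event). For fixed $k$ and $Q$ the left-hand side of (5) is then polynomial in $n$, so no deterministic, or nondeterministic, one-way multi-head automaton recognizes $P=\{w\#w^R\}$, as announced.

## The conjecture is false

**Theorem 3.** $L$ is recognized by a probabilistic $2$-head finite automaton with probability $1-\varepsilon$ for every $\varepsilon>0$, but by no deterministic multi-head finite automaton. Hence Conjecture 1 is disproved.

*Proof.* The first part is Theorem 1. For the second part, suppose a deterministic $k$-head automaton with $Q$ states recognizes $L$. By (2), $H_nw\#v\in L$ with $|w|=|v|=n$ iff $v=w^R$. So for every $n\ge b=\binom k2+1$ the automaton, restricted to inputs of length $N$, satisfies the hypothesis of Theorem 2. For $n\ge2$ we have $N\le n^a$, and (5) gives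
$$b(4k+1)\,Q^{4k}\,(n^a+1)^{4k^2}\ \ge\ 2^{\lfloor n/b\rfloor}.$$
Here $k$, $Q$, $b$ and $a$ are fixed, so the left-hand side is polynomial in $n$. The inequality is false for large $n$. $\blacksquare$

## Complements, nondeterminism and large state sets

The two theorems give a little more than Theorem 3 needs.

**(a) One-sided error of both kinds.** By Theorem 1, $L$ has automata that accept members with probability $1$ and err with probability at most $\varepsilon$ on non-members, all runs halting in linear time. Exchanging accepting and rejecting states, we get automata for $\overline L$ that reject non-members of $\overline L$ with probability $1$ and accept members with probability at least $1-\varepsilon$. Deterministic recognition, as defined, is closed under complement, because the automaton always halts. So neither $L$ nor $\overline L$ is recognized by a deterministic multi-head automaton.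

**(b) Nondeterminism, knowledge of positions and large memory do not help.** Fix $k$. Taking logarithms in (5) we get
$$\log_2Q\ \ge\ \frac{1}{4k}\Bigl(\lfloor n/b\rfloor-\log_2\bigl(b(4k+1)\bigr)-4k^2\log_2(N+1)\Bigr).$$
Since $N\le n^a$, the subtracted terms are $O(\log n)$, so $Q\ge2^{\Omega(n)}\ge2^{\Omega(N^{1/a})}$ on the inputs $H_nw\#v$. Therefore $L$ is not recognized by any nondeterministic one-way multi-head automaton. By the definition of programs, this holds even if the heads know all positions, the program is non-uniform in the input length, and there are up to $2^{N^\gamma}$ states with $\gamma<1/a$.

**(c) A language outside both nondeterministic classes.** Let $L'=0L\cup1\overline L$. It is recognized by probabilistic $2$-head automata with probability $1-\varepsilon$ for every $\varepsilon>0$: both heads read the first letter and move on, and then the automaton for $L$ or for $\overline L$ from (a) is run. Any other beginning is rejected. But neither $L'$ nor $\overline{L'}$ is recognized by a nondeterministic one-way multi-head automaton. If $L'$ were, then so would be $\{y:0y\in L'\}=L$: simulate the automaton for $L'$ on $y$, remembering in the state which heads are still on a virtual first letter $0$. This contradicts (b). If $\overline{L'}$ were, then in the same way so would be $\{y:1y\in\overline{L'}\}=\{y:y\notin\overline L\}=L$,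 again a contradiction.

**(d) Two heads are optimal.** By Proposition 1, a language recognized by a probabilistic $1$-head automaton with probability $p>\frac12$ is regular, and one deterministic head suffices for it. So no counterexample of this kind can be built with a single probabilistic head.
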